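# The five-element Brandt semigroup is finitely related

## 1. Removing the identity from the Brandt monoid

Consider the six $2\times2$ matrices $0,\ a=e_{12},\ b=e_{21},\ ab=e_{11},\ ba=e_{22},\ 1$ under matrix multiplication. They form the Brandt monoid $\mathbf B_2^1$. It is known that $\mathbf B_2^1$ is not finitely related: no finite list of finitary relations singles out, among all finitary operations on the set, those that are given by words. Now delete the identity. What remains is the Brandt semigroup $\mathbf B_2$ with universe $B_2=\{0,a,b,ab,ba\}$. Problem 8.5 of the article with doi 10.1007/s00233-012-9455-6 asks whether $\mathbf B_2$ is finitely related.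

The answer that one would first guess is no. Only the identity is gone, and the products of $a$ and $b$ are what they were. Let us fix the terms and test this guess.

**Definition 1.** Let $\mathbf S=\langle S,\cdot\rangle$ be a finite semigroup. A term in $n\ge1$ variables is a nonempty word $w$ over $x_1,\dots,x_n$ (not all letters need occur). Evaluating it gives the term operation $w^{\mathbf S}:S^n\to S$, which we also write $w$. The set of all term operations, of all arities $n\ge 1$, is the clone $\operatorname{Clo}(\mathbf S)$.

**Definition 2.** An $m$-ary operation $f$ on $S$ preserves $R\subseteq S^r$ if applying $f$ coordinatewise to any $m$ tuples of $R$ gives a tuple of $R$. A subuniverse of $\mathbf S^r$ is a subset closed under the coordinatewise product. The semigroup $\mathbf S$ is finitely related if there is a finite set $\mathcal R$ of finitary relations on $S$ such that $\operatorname{Clo}(\mathbf S)$ is exactly the set of operations that preserve all relations in $\mathcal R$.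

It is classical that an operation on a finite algebra is a term operation if and only if it preserves every subuniverse of every finite power. The question is whether, for $\mathbf B_2$, finitely many of these subuniverses suffice.

We write the nonzero elements of $B_2$ as pairs $(i,j)=e_{ij}$ with $i,j\in\{1,2\}$. Then
$$(i,j)(k,l)=\begin{cases}(i,l)&\text{if }j=k,\\ 0&\text{otherwise.}\end{cases}$$
So $a=(1,2)$, $b=(2,1)$, $ab=(1,1)$, $ba=(2,2)$. We put $e=(1,1)$ and $[n]=\{1,\dots,n\}$.

A first test of the guess is to see how much the missing identity could notice. Compare the words $xyxzx$ and $xzxyx$. In $\mathbf B_2$, if $xyxzx\ne0$ and $x=(i,j)$, then $y=z=(j,i)$, and the value is $(i,j)$. This condition and this value are symmetric in $y$ and $z$, so the two words induce the same operation on $B_2$. In $\mathbf B_2^1$ put $x=1$, $y=a$, $z=b$: the values are $ab\neq ba$. Substituting $1$ erases a letter and reveals the order of what is left; in $\mathbf B_2$ nothing erases a letter. So $\mathbf B_2$ sees much less of a word than $\mathbf B_2^1$ does, and the guess has lost some of its support.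

## 2. Interpolation on $d$ points

To test the guess further we translate relations into points.

**Definition 3.** Let $f:S^n\to S$ and $X\subseteq S^n$. We say that $f$ is interpolable on $X$ if some term operation of $\mathbf S$ agrees with $f$ on $X$. We say that $f$ is $d$-interpolable if it is interpolable on every $X$ with $|X|\le d$. The degree $\deg\mathbf S$ is the least $d\ge1$ such that every $d$-interpolable operation is a term operation, and $\infty$ if there is no such $d$.

A $(d+1)$-interpolable operation is $d$-interpolable; so if every $d$-interpolable operation is a term operation, the same holds for every larger number.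

Here is a small example on $\mathbf B_2$ in arity $1$. The words $x$ and $x^2=x^3=\cdots$ give the only two unary term operations; they agree on $0,ab,ba$, while $a^2=b^2=0$. Let $g(a)=a$, $g(b)=0$, and $g(x)=x$ for the other $x$. Then $g$ is $1$-interpolable, but not interpolable on $\{a,b\}$. Hence $\deg\mathbf B_2\ge2$. Every $2$-interpolable unary operation is a term operation, because it fixes $0,ab,ba$ and makes the same choice of $x$ or $x^2$ at $a$ and at $b$.

**Lemma 1.** (i) An operation preserves all subuniverses of $\mathbf S^d$ if and only if it is $d$-interpolable. (ii) $\mathbf S$ is finitely related if and only if $\deg\mathbf S<\infty$.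

*Proof.* (i) Let $f$ be $n$-ary, and let $P_1,\dots,P_d\in S^n$, repetitions allowed. Let $R\le\mathbf S^d$ be generated by the columns $(P_1(i),\dots,P_d(i))$, $1\le i\le n$. The elements of $R$ are exactly the tuples $(t(P_1),\dots,t(P_d))$ with $t$ a term. If $f$ preserves $R$, apply $f$ to the $n$ columns: $(f(P_1),\dots,f(P_d))\in R$, so some term agrees with $f$ on $\{P_1,\dots,P_d\}$. Conversely, let $f$ be $d$-interpolable, let $R\le\mathbf S^d$ and let $r_1,\dots,r_n\in R$. Put $P_j=(r_1(j),\dots,r_n(j))$ for $1\le j\le d$ and choose a term $t$ that agrees with $f$ on $P_1,\dots,P_d$. Then $f(r_1,\dots,r_n)=t(r_1,\dots,r_n)\in R$.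

(ii) If $\deg\mathbf S=d<\infty$, then by (i) the finitely many subuniverses of $\mathbf S^d$ determine the clone (term operations preserve them all). Conversely, let $\mathcal R$ be finite and determine the clone, and let $d\ge1$ bound the arities in $\mathcal R$. Each $R\in\mathcal R$, of arity $r$ say, is preserved by the term operation $x_1x_2$, hence is a subuniverse of $\mathbf S^r$. So $R\times S^{d-r}$ is a subuniverse of $\mathbf S^d$, and an operation preserves $R$ if and only if it preserves $R\times S^{d-r}$. By (i), a $d$-interpolable operation preserves all these sets, so it lies in $\operatorname{Clo}(\mathbf S)$. Hence $\deg\mathbf S\le d$. $\square$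

The guess now says: for every $d$ there is an operation on $B_2$ that looks like a word on any $d$ points but is not one.

## 3. The two-element semilattice inside $\mathbf B_2$

The smallest interesting subsemigroup of $\mathbf B_2$ is $\mathbf T=\langle\{0,e\},\cdot\rangle$, on which a word only remembers which letters it contains. We treat it by an argument that will be reused in larger semigroups.

Let $\mathbf S$ be a finite semigroup with a zero $0$ and an idempotent $e\ne0$. For $Z\subseteq[n]$ let $z_Z\in S^n$ be $0$ on the coordinates in $Z$ and $e$ on the others, and write $z_k=z_{\{k\}}$. For a word $w$,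
$$w(z_Z)=0\ \text{ if some letter of } w \text{ has its index in } Z,\qquad w(z_Z)=e\ \text{ otherwise.}$$

**Lemma 2.** Let $f:S^n\to S$ be interpolable on every set $\{z_Z,z_{Z'},z_{Z\cup Z'}\}$. Then there is a nonempty $C\subseteq[n]$ such that $f(z_Z)=e$ if $Z\cap C=\emptyset$, and $f(z_Z)=0$ otherwise.

*Proof.* With $Z=Z'$ we see that $f(z_Z)\in\{0,e\}$, $f(z_\emptyset)=e$ and $f(z_{[n]})=0$. Let $\mathcal Z=\{Z:f(z_Z)=e\}$. If $Z\in\mathcal Z$ and $Z'\subseteq Z$, interpolate on $\{z_Z,z_{Z'}\}$: the word has no letter in $Z$, so none in $Z'$, and $Z'\in\mathcal Z$. If $Z,Z'\in\mathcal Z$, interpolate on $\{z_Z,z_{Z'},z_{Z\cup Z'}\}$: the word has no letter in $Z$ and none in $Z'$, so $Z\cup Z'\in\mathcal Z$. Thus $\mathcal Z$ contains $\emptyset$ and is closed under subsets and unions, so it consists of all subsets of a set $D$, and $D\ne[n]$. Put $C=[n]\setminus D$. $\square$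

**The degree of $\mathbf T$ is $3$.** If $f$ is $3$-interpolable on $\mathbf T$, then, since every point of $\{0,e\}^n$ is some $z_Z$, Lemma 2 says that $f$ is the product of the letters $x_k$, $k\in C$. So $\deg\mathbf T\le3$. For the other inequality take the majority operation on three arguments, whose value is $e$ if and only if at least two arguments are $e$. On two points with value $e$, two coordinate pairs inside $\{1,2,3\}$ share an index $i$, and $x_i$ interpolates. If the values are $e$ at $P$ and $0$ at $P'$, and the coordinates $i,j$ of $P$ are $e$, then $x_ix_j$ interpolates. On two points with value $0$, the word $x_1x_2x_3$ interpolates. So majority is $2$-interpolable. It is not a term operation: its value at $(e,e,0),(e,0,e),(0,e,e)$ is $e$, so a word for it would contain no letter at all.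

So on $\mathbf T$ the guess is wrong. One could hope to save it with wider majorities: let the $n$-ary operation $f$, $n\geq 2$, take the value $e$ if at most one argument is $0$, and the value $0$ otherwise. But already $\{z_1,z_2,z_{\{1,2\}}\}$ refutes this: the values are $e,e,0$, while a word with value $e$ at the first two points avoids $x_1$ and $x_2$ and has value $e$ at the third.

The majority operation lifts to $\mathbf B_2$.

**Lemma 3.** $\deg\mathbf B_2\ge3$.

*Proof.* For all $x\in B_2$ we have $x^2\in\{0,(1,1),(2,2)\}$; these idempotents commute, and distinct ones have product $0$. For $u,v,w$ among them, a product of two of them is nonzero only if the two are equal and nonzero, and any two of the pairs $\{u,v\},\{u,w\},\{v,w\}$ overlap; so all nonzero elements of $\{uv,uw,vw\}$ coincide. Let $m(u,v,w)$ be this common value, or $0$ if all three products are $0$. Let $f(x_1,x_2,x_3)=m(x_1^2,x_2^2,x_3^2)$.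

Let $P,P'\in B_2^3$. If $f(P),f(P')\neq0$, each value arises from two coordinates with equal nonzero squares; the two pairs share an index $i$, and $x_i^2$ interpolates. If $f(P)\ne0=f(P')$ and the coordinates $i,j$ witness $f(P)$, then $x_i^2x_j^2$ has value $f(P)$ at $P$, and value $0$ at $P'$, where all three products vanish. If both values are $0$, then $x_1^2x_2^2x_3^2$ interpolates. So $f$ is $2$-interpolable. Since $f(e,e,0)=f(e,0,e)=f(0,e,e)=e$, a word for $f$ would contain no letter, so $f$ is not a term operation. $\square$

## 4. Three theorems on Brandt semigroups

The first guess turns out to be wrong for $\mathbf B_2$ itself.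

**Theorem 1.** $\mathbf B_2$ is finitely related, and $\deg\mathbf B_2=3$. That is, $\operatorname{Clo}(\mathbf B_2)$ is exactly the set of operations preserving all (finitely many) subuniverses of $\mathbf B_2^3$, and $3$ cannot be replaced by $2$.

For an $n$-ary $f$ and $i\ne j$, the minor $f_{ij}$ is obtained from $f$ by putting $x_i$ in place of $x_j$. For the majority operation on $\{0,e\}$, for instance, $f_{12}(x_1,x_2,x_3)=f(x_1,x_1,x_3)=x_1$.

**Theorem 2.** Every operation on $B_2$ of arity $n\ge17$ all of whose minors $f_{ij}$ are term operations is a term operation. This fails for $n=16$.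

For a finite group $\mathbf G$ and a finite set $I\neq\emptyset$, the Brandt semigroup $\mathbf B(G,I)$ has universe $(I\times G\times I)\cup\{0\}$, where $(i,g,j)(k,h,l)=(i,gh,l)$ if $j=k$, and all other products are $0$. For $|I|=1$ it is the group with a zero added; for $|G|=1$ and $|I|=2$ it is $\mathbf B_2$. Degrees of groups refer to the semigroup $\langle G,\cdot\rangle$.

**Theorem 3.** For every finite group $\mathbf G$ and finite $I\ne\emptyset$, the Brandt semigroup $\mathbf B(G,I)$ has $\deg\mathbf B(G,I)=\max(3,\deg\mathbf G)<\infty$. So every finite Brandt semigroup is finitely related, and so is every finite semigroup satisfying exactly the same identities as some $\mathbf B(G,I)$.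

Call $X\subseteq B_2^n$ narrow if $|X|\le3$ and the columns $(P(i))_{P\in X}$, $1\le i\le n$, take at most $16$ distinct values. The heart of the matter is the following.

**Proposition 4.** If $f:B_2^n\to B_2$ is interpolable on every narrow set, then $f$ is a term operation.

A $3$-interpolable operation is interpolable on every narrow set, so Proposition 4 gives $\deg\mathbf B_2\le3$. With Lemma 3 and Lemma 1 this proves Theorem 1. The number $16$ matters only for Theorem 2.

## 5. Concatenated words and the constraints at a junction

We have a word for every narrow set and want one word for all of them. On $\mathbf T$ the natural way is to multiply words together. On $\mathbf B_2$ this breaks at the first junction. Take $f=x_1x_2$ and multiply the word $x_1x_2$ with itself. At the point $(ab,a)$ we have $f=aba=a$, but $(x_1x_2)^2$ has the value $a^2=0$. The junction $x_2x_1$ demands that $x_2$ end where $x_1$ begins, and $f$ demands nothing of the kind. So before writing any word we must know which junctions $f$ permits.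

A word is nonzero exactly when the end of each letter equals the beginning of the next one. These demands generate an equivalence relation, and its classes, not the word, are what the operation records. Here is the notation.

Let $E=\{\sigma_1,\tau_1,\dots,\sigma_n,\tau_n\}$ be a set of $2n$ distinct symbols ("beginning of $x_i$", "end of $x_i$"). A coloring $c:E\to\{1,2\}$ corresponds to the point $\hat c\in B_2^n$ with $i$th coordinate $(c(\sigma_i),c(\tau_i))$; every point without a coordinate $0$ arises from exactly one coloring. For a word $w=x_{i_1}\cdots x_{i_\ell}$ let $\theta_w$ be the equivalence on $E$ generated by the pairs $(\tau_{i_r},\sigma_{i_{r+1}})$, $1\le r<\ell$. The multiplication rule says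
$$w(\hat c)\ne0\iff c\text{ is constant on }\theta_w\text{-classes, and then } w(\hat c)=(c(\sigma_{i_1}),c(\tau_{i_\ell})).\tag{1}$$

For example, let $w=x_1x_2x_1x_3$. The generating pairs are $(\tau_1,\sigma_2),(\tau_2,\sigma_1),(\tau_1,\sigma_3)$, so the classes are
$$A=\{\sigma_1,\tau_2\},\quad B=\{\tau_1,\sigma_2,\sigma_3\},\quad F=\{\tau_3\}.$$
View the classes as vertices and each letter $i$ as an edge from the class of $\sigma_i$ to the class of $\tau_i$: edge $1$ goes from $A$ to $B$, edge $2$ from $B$ to $A$, edge $3$ from $B$ to $F$. The word is a walk from $A$ to $F$.

In general, for an equivalence $\theta$ on $E$ let $\Gamma$ be the digraph with vertex set $V=E/\theta$ and edge set $[n]$, where edge $i$ goes from its tail, the class of $\sigma_i$, to its head, the class of $\tau_i$. Loops and parallel edges are allowed, and every vertex is incident with an edge. We identify letters with edges, so a word is a walk if the head of each letter is the tail of the next one.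

The plan is: first find $\theta$ from $f$; then show that its digraph has a very special shape; then write down a walk that makes every permitted junction. That the second part is needed is shown by the operation on $B_2$ with $g(x_1,x_2)=x_1$ if $x_2\ne0$, and $g(x_1,x_2)=0$ if $x_2=0$. Here the nonzero values put no constraint on colorings, so $\theta$ is equality, and no walk uses both edges. The set $\{(ab,ba),z_2\}$ catches this: $g(z_2)=0$ forces $x_2$ into the word, and then the word has not the value $ab$ at $(ab,ba)$. The points $z_k$ will do this service again in Step 3.

## 6. Interpolation on narrow sets forces a term operation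

Let $f:B_2^n\to B_2$ be interpolable on all narrow sets. We prove Proposition 4 in five steps.

**Step 1: reduction to operations that vanish at every zero.** The purpose is to decide which letters the word must contain and to remove the others. We state this so that it can be used again in Section 8.

**Lemma 5.** Let $\mathbf S$ be a finite semigroup with zero $0$ and an idempotent $e\neq0$. Let $f:S^n\to S$ be interpolable on every set of at most three points whose columns take at most $\max(4,|S|+1)$ values. Let $C$ be as in Lemma 2, and $D=[n]\setminus C$.

(a) If $x_k=0$ for some $k\in C$, then $f(x)=0$.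

(b) If $x,x'$ differ only in a coordinate $k\in D$, then $f(x)=f(x')$.

*Proof.* Lemma 2 applies, as the columns of $z_Z,z_{Z'},z_{Z\cup Z'}$ take at most $4$ values (the first two entries determine the third). For (a) interpolate on $\{x,z_k\}$: the columns are $(x_k,0)$ and some $(s,e)$ with $s\in S$, at most $|S|+1$ values. Since $f(z_k)=0$, the word contains $x_k$, so it vanishes at $x$. For (b) interpolate on $\{x,x',z_k\}$: the columns are $(x_k,x'_k,0)$ and some $(s,s,e)$, at most $|S|+1$ values. Since $f(z_k)=e$, the word does not contain $x_k$, so its values at $x$ and $x'$ are equal. $\square$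

For $\mathbf S=\mathbf B_2$ we have $\max(4,|S|+1)=6\le16$, so Lemma 5 applies to our $f$. Changing the coordinates in $D$ one at a time, we see from (b) that $f$ depends only on the coordinates in $C$. Fix $k_0\in C$. For $x\in B_2^C$ let $\tilde x\in B_2^n$ extend $x$ by $\tilde x_k=x_{k_0}$ for $k\in D$, and let $f'(x)=f(\tilde x)$. If $X\subseteq B_2^C$ is narrow, so is $\tilde X=\{\tilde x:x\in X\}$: it has as many points and the same set of columns. If the term $t$ agrees with $f$ on $\tilde X$, then $x\mapsto t(\tilde x)$ is a term operation agreeing with $f'$ on $X$. So $f'$ is interpolable on narrow sets. By (a), $f'$ vanishes whenever an argument is $0$. Finally $f(x)=f'(x|_C)$, so a word for $f'$ is a word for $f$. Replacing $f$ by $f'$, we assume from now on that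

$$f(x)=0\ \text{ whenever some } x_k=0;\qquad\text{in particular } f(z_k)=0\ \text{ for all } k.$$

A word that interpolates $f$ on a set containing $z_k$ therefore contains the letter $x_k$.

**Step 2: the equivalence $\theta$ from a Boolean algebra.** The purpose is to find the constraints of the word, without the word. Let $N=\{c:f(\hat c)\ne0\}$ and, for $c\in N$, write $f(\hat c)=(\pi(c),\rho(c))$. Order $1<2$, so that $\{1,2\}^E$ is a Boolean algebra; let $\bar c$ be the complement of $c$ and $c\wedge d$ the pointwise minimum.

* If $c$ is constant with value $i$, interpolation on $\{\hat c\}$ gives $f(\hat c)=(i,i)$. So $c\in N$ and $\pi(c)=\rho(c)=i$.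
* Let $c\in N$, and let $w$ interpolate on $\{\hat c,\hat{\bar c}\}$ (at most $4$ columns, as the value of a letter at $\hat c$ determines its value at $\hat{\bar c}$). By (1), $c$ is constant on $\theta_w$-classes, hence so is $\bar c$. So $\bar c\in N$, and $\pi(\bar c)$, $\rho(\bar c)$ are the complements of $\pi(c)$, $\rho(c)$.
* Let $c,d\in N$, and let $w$ interpolate on $\{\hat c,\hat d,\widehat{c\wedge d}\}$. The values of a letter at $\hat c$ and $\hat d$ determine its value at $\widehat{c\wedge d}$, so there are at most $4\cdot4=16$ columns. By (1), $c$ and $d$ are constant on $\theta_w$-classes, hence so is $c\wedge d$. So $c\wedge d\in N$, $\pi(c\wedge d)=\pi(c)\wedge\pi(d)$ and $\rho(c\wedge d)=\rho(c)\wedge\rho(d)$.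

Hence $N$ is a Boolean subalgebra of $\{1,2\}^E$, and $\pi,\rho:N\to\{1,2\}$ are Boolean homomorphisms. Such objects are described as follows. Let $u\mathrel\theta v$ mean that $c(u)=c(v)$ for all $c\in N$. Every $c\in N$ is constant on $\theta$-classes. Conversely, let $v$ be a $\theta$-class, $u\in v$. For each $u'\notin v$ some element of $N$ separates $u$ and $u'$; passing to the complement if needed, it has value $2$ at $u$ and $1$ at $u'$. The meet of these elements over all $u'\notin v$ (the constant $2$ if there are none) is the coloring $\delta_v\in N$ that is $2$ on $v$ and $1$ elsewhere. Joins of such $\delta_v$, together with the constant $1$, give all colorings constant on $\theta$-classes. So $N$ is exactly the set of colorings constant on $\theta$-classes. Next, the $\delta_v$ have the constant $2$ as their join and pairwise meets the constant $1$, so $\pi(\delta_v)=2$ for exactly one class $v=:p$. If $c\in N$ and $c(p)=2$, then $c\ge\delta_p$ and $\pi(c)=2$; if $c(p)=1$, the same argument for $\bar c$ gives $\pi(c)=1$. So $\pi(c)=c(p)$. In the same way there is a class $q$ with $\rho(c)=c(q)$. Altogether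
$$N=\{c: c\text{ constant on }\theta\text{-classes}\},\qquad f(\hat c)=(c(p),c(q))\quad(c\in N).\tag{2}$$

Let $\Gamma$ be the digraph of $\theta$, with vertex set $V$. We view elements of $N$ as maps $V\to\{1,2\}$. For $U\subseteq V$ let $c_U\in N$ be $1$ on $U$ and $2$ off $U$.

**Step 3: one edge across every directed cut.** The purpose is to exclude digraphs, like that of the operation $g$ in Section 5, which no walk can exhaust. We claim: *if $\emptyset\ne U\ne V$ and no edge goes from $V\setminus U$ to $U$, then exactly one edge goes from $U$ to $V\setminus U$, and $p\in U$, $q\notin U$.*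

At $\hat c_U$ a letter has the value $(1,1)$, $(1,2)$ or $(2,2)$, according as its edge lies inside $U$, crosses from $U$ to $V\setminus U$, or lies inside $V\setminus U$. By (2), $f(\hat c_U)\neq0$. A word that does not vanish at $\hat c_U$ consists of letters of value $(1,1)$, then at most one occurrence of a letter of value $(1,2)$, then letters of value $(2,2)$; if letters of both values $(1,1)$ and $(2,2)$ occur, a letter of value $(1,2)$ occurs between them.

For edges $k,l$ interpolate on $\{\hat c_U,z_k,z_l\}$. The columns with index other than $k,l$ take at most three values, so there are at most $5$ columns. The word contains $x_k$ and $x_l$.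

* Suppose that no edge crosses. Every vertex is incident with an edge, so there are an edge $k$ inside $U$ and an edge $l$ inside $V\setminus U$. The word contains letters of values $(1,1)$ and $(2,2)$, but none of value $(1,2)$, a contradiction.
* Suppose that two distinct edges $k,l$ cross. The word contains two letters of value $(1,2)$, a contradiction.

So exactly one edge $k$ crosses. Interpolating on $\{\hat c_U,z_k\}$, we get a word that contains $x_k$ and does not vanish at $\hat c_U$; its value there is $(1,2)$. By (2), $c_U(p)=1$ and $c_U(q)=2$, that is, $p\in U$ and $q\notin U$.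

**Step 4: $\Gamma$ is a chain of strong components.** The purpose is to turn Step 3 into a complete picture of $\Gamma$.

**Definition 4.** Let $p,q$ be vertices of $\Gamma$. We call $(\Gamma,p,q)$ a chain if the strong components of $\Gamma$ can be listed as $C_0,\dots,C_m$ so that $p\in C_0$, $q\in C_m$, and the edges between different components are exactly $e_1,\dots,e_m$, where $e_r$ goes from $C_{r-1}$ to $C_r$. In a chain, $E_r$ is the set of edges inside $C_r$; $p_0=p$ and $p_r$ is the head of $e_r$ for $1\le r\le m$; $q_m=q$ and $q_r$ is the tail of $e_{r+1}$ for $0\le r<m$. Thus $p_r,q_r\in C_r$.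

In the example $x_1x_2x_1x_3$ of Section 5 we have $C_0=\{A,B\}$, $C_1=\{F\}$, $e_1=3$, $E_0=\{1,2\}$, $E_1=\emptyset$, $p_0=A$, $q_0=B$, $p_1=q_1=F$.

We claim that $(\Gamma,p,q)$ is a chain for our $f$. List the strong components as $C_0,\dots,C_m$ so that edges between different components go from smaller to larger index. For $1\le r\le m$ let $U_r=C_0\cup\dots\cup C_{r-1}$. No edge goes from $V\setminus U_r$ to $U_r$, so by Step 3 there is exactly one edge $e_r$ from $U_r$ to $V\setminus U_r$, and $p\in U_r$, $q\notin U_r$. For $m\geq1$, taking $r=1$ and $r=m$ gives $p\in C_0$ and $q\in C_m$; for $m=0$ this is trivial.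

Suppose that an edge $g$ goes from $C_a$ to $C_b$ with $b\ge a+2$. It crosses from $U_{a+1}$ and also from $U_{a+2}$, so $g=e_{a+1}=e_{a+2}$. An edge entering $C_{a+1}$ from outside comes from $U_{a+1}$, so it is $e_{a+1}=g$. An edge leaving $C_{a+1}$ goes from $U_{a+2}$ to its complement, so it is $e_{a+2}=g$. But $g$ is not incident with $C_{a+1}$. So no edge enters or leaves $C_{a+1}$, and since $C_{a+1}\ne V$, this contradicts Step 3 for $U=C_{a+1}$.

Hence an edge between different components joins consecutive ones. The edge $e_r$ goes from some $C_a$ with $a<r$ to some $C_b$ with $b\ge r$, so $a=r-1$ and $b=r$. Any edge from $C_{r-1}$ to $C_r$ crosses from $U_r$, so it is $e_r$. This proves the claim.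

**Step 5: a walk that makes every permitted junction.** The purpose is to write down the word. The next lemma does not mention $f$, so that we can use it again.

**Lemma 6.** Let $\theta$ be an equivalence on $E$ whose digraph $\Gamma$ forms a chain $(\Gamma,p,q)$. For each $r$ with $E_r\ne\emptyset$ let $W_r$ be a directed walk in $C_r$ from $p_r$ to $q_r$ in which every pair $(k,l)\in E_r^2$ with $\mathrm{head}(k)=\mathrm{tail}(l)$ occurs consecutively; for $E_r=\emptyset$ let $W_r$ be empty. Then
$$w=W_0\,e_1\,W_1\,e_2\cdots e_m\,W_m$$
is a nonempty word that uses all $n$ letters and is a walk from $p$ to $q$, and $\theta_w=\theta$. Walks $W_r$ as required always exist.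

*Proof.* A directed path between two vertices of $C_r$ stays in $C_r$, since each vertex on it is reachable from $C_r$ and reaches $C_r$. So walks inside $C_r$ between any two of its vertices exist.

*Existence of $W_r$.* Let $E_r\neq\emptyset$. Start at $p_r$, walk to the tail of the first member of the first pair, traverse this pair, walk to the next pair, and so on; after the last pair walk to $q_r$.

*Content of $W_r$.* Let $E_r\ne\emptyset$. Every vertex of $C_r$ is the head of an edge in $E_r$ and the tail of an edge in $E_r$: if $C_r$ has at least two vertices, by strong connectivity; if it has one, because the edges in $E_r$ are loops there. So every $k\in E_r$ has a successor $l\in E_r$ with $\mathrm{head}(k)=\mathrm{tail}(l)$, and since the pair $(k,l)$ occurs in $W_r$, so does $k$. Thus $W_r$ is nonempty and contains all of $E_r$. Its first letter has tail $p_r$ and its last letter has head $q_r$.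

*The word $w$.* If $E_r=\emptyset$, then $C_r$ is a single vertex (a strong component with two vertices has edges inside), so $p_r=q_r$. Hence $w$ is a walk from $p$ to $q$. It contains every $E_r$ and every $e_r$, so all letters; as $n\ge1$ it is nonempty.

*$\theta_w\subseteq\theta$.* Since $w$ is a walk, $\tau_k$ and $\sigma_l$ lie in the same $\theta$-class whenever $k,l$ are consecutive in $w$.

*$\theta\subseteq\theta_w$.* Let $v\in C_r$ be a vertex, that is, a $\theta$-class. Its members are the $\tau_k$ with $\mathrm{head}(k)=v$ and the $\sigma_l$ with $\mathrm{tail}(l)=v$.

* Let $E_r\ne\emptyset$. For all $k,l\in E_r$ with $\tau_k,\sigma_l\in v$ the pair $(\tau_k,\sigma_l)$ is among the generators of $\theta_w$, and there is at least one such $k$ and one such $l$. So all these $\tau_k$ and $\sigma_l$ are $\theta_w$-related. The only other possible members of $v$ are $\tau_{e_r}$, if $r\ge1$ and $v=p_r$, and $\sigma_{e_{r+1}}$, if $r<m$ and $v=q_r$. The first is $\theta_w$-related to $\sigma_l$, where $l\in E_r$ is the first letter of $W_r$, which has tail $v$. The second is $\theta_w$-related to $\tau_k$, where $k\in E_r$ is the last letter of $W_r$, which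 has head $v$.
* Let $E_r=\emptyset$. Then $v$ consists of $\tau_{e_r}$ (if $r\ge1$) and $\sigma_{e_{r+1}}$ (if $r<m$). If both exist, $e_r$ and $e_{r+1}$ are consecutive in $w$, so they are $\theta_w$-related. $\square$

In the running example, $W_0$ has to go from $A$ to $B$ through the junctions $(1,2)$ and $(2,1)$; the walk $1\,2\,1$ does this, $W_1$ is empty, and the lemma returns $x_1x_2x_1x_3$.

*End of the proof of Proposition 4.* Take $w$ from Lemma 6. As $w$ is a walk from $p$ to $q$, the symbol $\sigma$ of its first letter lies in $p$, and the symbol $\tau$ of its last letter lies in $q$. By (1), by $\theta_w=\theta$ and by (2), $w(\hat c)=f(\hat c)$ for all colorings $c$: both sides are $(c(p),c(q))$ if $c$ is constant on $\theta$-classes, and $0$ otherwise. At a point with a coordinate $0$ the word $w$ vanishes, because it contains all letters, and $f$ vanishes by Step 1. So $f$ is the term operation $w$. $\blacksquare$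

Theorem 1 is now proved.

## 7. Identifying variables: arity $17$ and arity $16$

*Proof of Theorem 2 for $n\ge17$.* Let all minors of $f$ be term operations, and let $X$ be narrow. There are at least $17$ columns and at most $16$ values, so two columns $i\ne j$ coincide on $X$. Thus $x_i=x_j$ at every point of $X$, and $f$ agrees on $X$ with the term operation $f_{ij}$. By Proposition 4, $f$ is a term operation.

*Proof for $n=16$.* We build an operation that violates closure under meets, the only place where $16$ columns were needed, and does so only on a set with $16$ different columns. Index the variables by pairs $(\alpha,\beta)$ with $\alpha,\beta\in\{1,2\}^2$. Let $c$ and $d$ be the colorings such that $\hat c$ has the value $\alpha$, and $\hat d$ the value $\beta$, at the variable $(\alpha,\beta)$. Let $f$ take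

* the value $(i,i)$ at the constant tuple $((i,i),\dots,(i,i))$, for $i=1,2$;
* the value $(1,1)$ at $\hat c$ and at $\hat d$, and the value $(2,2)$ at $\hat{\bar c}$ and at $\hat{\bar d}$;
* the value $0$ at all other points.

The six listed points are distinct.

*All minors are term operations.* Identify two distinct variables $(\alpha,\beta)$ and $(\alpha',\beta')$. The minor is given by the values of $f$ at points whose two coordinates coincide. Both constants are such points; $\hat c$ and $\hat{\bar c}$ are such points if and only if $\alpha=\alpha'$; $\hat d$ and $\hat{\bar d}$ if and only if $\beta=\beta'$.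

Let $\alpha=\alpha'$. Then $\beta\ne\beta'$, and the points surviving with a nonzero value are the two constants, $\hat c$ and $\hat{\bar c}$. Take the $30$ symbols of the $15$ remaining letters, and the equivalence $\theta$ whose two classes are the symbols colored $1$ and the symbols colored $2$ by $c$. In its digraph, with vertices named $1$ and $2$, a letter with first index $\alpha=(\alpha_1,\alpha_2)$ is an edge from $\alpha_1$ to $\alpha_2$. Each of the four edge types belongs to four of the $16$ variables, and only one letter was lost, so all four types occur and the digraph is strongly connected. With $m=0$ and $p=q=1$ it is a chain, and Lemma 6 gives a word $w$ in all $15$ letters that is a closed walk at the vertex $1$ with $\theta_w=\theta$. By (1), on points without zeros $w$ is nonzero exactly at the colorings constant on the two classes, that is, at the two constants, $\hat c$ and $\hat{\bar c}$; its value is $(j,j)$, where $j$ is the color of the vertex $1$. These are the values $(1,1)$ and $(2,2)$ at the constants, $(1,1)$ at $\hat c$ and $(2,2)$ at $\hat{\bar c}$. At points with a zero both $w$ and the minor vanish. So $w$ induces the minor.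

The case $\beta=\beta'$ is symmetric. If $\alpha\ne\alpha'$ and $\beta\ne\beta'$, only the constants survive. The product of the squares of all $15$ letters is nonzero if and only if all letters have the same value $(i,i)$, and then its value is $(i,i)$. So it induces the minor.

*$f$ is not a term operation.* Suppose that a word $w$ induces $f$. It is nonzero at $\hat c$ and $\hat d$, so by (1) both $c$ and $d$, hence also $c\wedge d$, are constant on $\theta_w$-classes, and $w$ is nonzero at $\widehat{c\wedge d}$. But all four pairs of colors occur as $(c(u),d(u))$, $u\in E$. The pairs $(1,1)$ and $(2,2)$ show that $c\wedge d$ is not constant; the pair $(2,1)$ shows $c\wedge d\ne c$; the pair $(1,2)$ shows $c\wedge d\ne d$; the pair $(1,1)$, where $c\wedge d$ is $1$ and $\bar c,\bar d$ are $2$, shows $c\wedge d\ne\bar c,\bar d$. Hence $f(\widehat{c\wedge d})=0$, a contradiction. $\blacksquare$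

## 8. Brandt semigroups over groups

Let $\mathbf B=\mathbf B(G,I)$ with universe $B$. Fix $M\ge2$ with $g^M=1$ for all $g\in G$. Assume $1\in I$, and also $2\in I$ if $|I|\ge2$. Put $e=(1,1,1)$.

The clone of $\langle G,\cdot\rangle$ contains the Mal'cev operation $xy^{M-1}z$. By Aichinger, Mayr and McKenzie (*On the number of finite algebraic structures*, J. Eur. Math. Soc. 16 (2014)), every clone on a finite set that contains an edge operation, in particular one that contains a Mal'cev operation, is finitely related. So $\deg\mathbf G<\infty$ by Lemma 1.

### Lower bounds: majority, and operations of $\mathbf G$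

*$\deg\mathbf B\ge3$.* We have $x^M=(i,1,i)$ if $x=(i,g,i)$, and $x^M=0$ otherwise. The elements $(i,1,i)$ are commuting idempotents, and distinct ones have product $0$. So the proof of Lemma 3, with $x^M$ in place of $x^2$ everywhere, shows that $m(x_1^M,x_2^M,x_3^M)$ is $2$-interpolable and not a term operation.

*$\deg\mathbf B\ge\deg\mathbf G$.* Let $d=\deg\mathbf G$; we may assume $d\ge 4$. Let $h:G^n\to G$ be $(d-1)$-interpolable over $\mathbf G$ but not a term operation. Let $f((i,g_1,i),\dots,(i,g_n,i))=(i,h(g),i)$ for $i\in I$, $g\in G^n$, and let $f=0$ elsewhere. Given at most $d-1$ points, choose a word $v$ that agrees with $h$ at the group parts of those among them where $f\ne0$ (any word if there are none). Consider the word $v\cdot(x_1^2\cdots x_n^2)^M$. At a point $((i,g_1,i),\dots,(i,g_n,i))$ among the given ones its value is $(i,v(g)\cdot1,i)=(i,h(g),i)$. At all other given points it is $0$: either some coordinate is $0$, or some coordinate is $(i,g,j)$ with $i\ne j$ and has square $0$, or two coordinates $(i,g,i)$, $(j,g',j)$ have $i\ne j$ and the product $x_1^2\cdots x_n^2$ vanishes. So the word interpolates $f$ there, and $f$ is $(d-1)$-interpolable.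 If $f$ were induced by a word $w$, the points with $i=1$ would give $h=w^{\mathbf G}$, a contradiction. So $\deg\mathbf B\ge d$.

### Upper bound: the chain, and a gauge identity for the group part

Let $d=\max(3,\deg\mathbf G)$ and let $f:B^n\to B$ be $d$-interpolable. We show that $f$ is a term operation.

**Step 6: reduction and notation.** The purpose is to remove superfluous letters. Lemma 5 applies to $\mathbf S=\mathbf B$, since $d\ge3$. As in Step 1 pass to $f'(x)=f(\tilde x)$, where now $|\tilde X|=|X|$ shows that $f'$ is $d$-interpolable. So we assume that $f$ vanishes whenever an argument is $0$; in particular $f(z_k)=0$ for all $k$.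

For $c:E\to I$ and $g\in G^n$ let $(c,g)$ be the point with $i$th coordinate $(c(\sigma_i),g_i,c(\tau_i))$. Every point without a coordinate $0$ has this form in exactly one way. For a word $w=x_{i_1}\cdots x_{i_\ell}$,
$$w(c,g)\neq0\iff c\text{ is constant on }\theta_w\text{-classes, and then } w(c,g)=(c(\sigma_{i_1}),w(g),c(\tau_{i_\ell})).\tag{3}$$
We write $\mathbf 1$ for $(1,\dots,1)\in G^n$.

**Step 7: separating colors from group elements.** The purpose is to split $f$ into a part that depends only on $c$ and a part that depends only on $g$. Interpolate on $\{(c,g),(c,g')\}$. By (3), both values are zero or both are nonzero, and in the second case their outer entries agree. So the set $N$ of all $c$ with $f(c,g)\ne0$ does not depend on $g$, and for $c\in N$ the outer entries $\pi(c),\rho(c)$ of $f(c,g)$ do not depend on $g$. Constant colorings belong to $N$. For $c,c'\in N$ interpolation on $\{(c,g),(c',g)\}$ shows that the middle entry does not depend on $c$. So there is $h:G^n\to G$ with $f(c,g)=(\pi(c),h(g),\rho(c))$ for $c\in N$. With a constant coloring $c$, a word interpolating $f$ at points $(c,g)$ interpolates $h$ at the corresponding points $g$; so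 $h$ is $d$-interpolable over $\mathbf G$. As $d\ge\deg\mathbf G$, there is a word $w_0$ with $h=w_0^{\mathbf G}$.

**Step 8: the graph, for any number of colors.** The purpose is to find $\theta,p,q$ such that
$$N=\{c:E\to I\mid c\text{ constant on }\theta\text{-classes}\},\qquad f(c,g)=(c(p),h(g),c(q))\quad(c\in N),\tag{4}$$
and such that the digraph $\Gamma$ of $\theta$ forms a chain $(\Gamma,p,q)$.

If $|I|=1$, let $\theta$ have a single class, $p=q=E$. There is only one coloring, it is in $N$, and (4) holds. The digraph has one vertex, so it is a chain with $m=0$.

Let $|I|\ge2$. The elements $0$ and $(i,1,j)$ with $i,j\in\{1,2\}$ form a subsemigroup of $\mathbf B$, which we identify with $\mathbf B_2$. Words map points over $B_2$ into $B_2$, so the restriction $f_0$ of $f$ to $B_2$ is an operation on $B_2$; it is $3$-interpolable over $\mathbf B_2$ and vanishes whenever an argument is $0$. So Steps 2, 3 and 4 apply to $f_0$, with $\hat c=(c,\mathbf 1)$. They give $\theta,p,q$ such that $(\Gamma,p,q)$ is a chain, $N\cap\{1,2\}^E$ consists of the $\{1,2\}$-colorings constant on $\theta$-classes, and $\pi(c)=c(p)$, $\rho(c)=c(q)$ for these. It remains to pass to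 all colorings.

Let $c\in N$ and $\varphi:I\to\{1,2\}$. Let $w$ interpolate on $\{(c,\mathbf 1),(\varphi c,\mathbf 1)\}$. By (3), $c$ is constant on $\theta_w$-classes, so $\varphi c$ is too; hence $\varphi c\in N$ and $\pi(\varphi c)=\varphi(\pi(c))$. So $\varphi c$ is constant on $\theta$-classes. If $c(u)\ne c(v)$ for some $u\mathrel\theta v$, a $\varphi$ separating these two colors would give a contradiction. So $c$ is constant on $\theta$-classes, and $\varphi(\pi(c))=\pi(\varphi c)=\varphi(c(p))$ for all $\varphi$, whence $\pi(c)=c(p)$. Likewise $\rho(c)=c(q)$.

Conversely let $c$ be constant on $\theta$-classes. We show $c\in N$ by induction on the number of colors used. If at most two colors are used, let $\psi$ be an injection of the used colors into $\{1,2\}$. Then $\psi c$ is constant on $\theta$-classes, so $\psi c\in N$. Let $w$ interpolate on $\{(\psi c,\mathbf 1),(c,\mathbf 1)\}$. It is nonzero at $(\psi c,\mathbf 1)$, so by (3) and injectivity it is nonzero at $(c,\mathbf 1)$. So $c\in N$. If $c$ uses at least three colors, choose distinct ones $i,j,k$ among them, and let $c_1,c_2$ arise from $c$ by recoloring $k$ to $i$, respectively to $j$. These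 are constant on $\theta$-classes and use fewer colors, so $c_1,c_2\in N$. Let $w$ interpolate on $\{(c_1,\mathbf 1),(c_2,\mathbf 1),(c,\mathbf 1)\}$. Suppose $(u,v)\in\theta_w$ and $c(u)\ne c(v)$. Then $c_1(u)=c_1(v)$ forces $\{c(u),c(v)\}=\{i,k\}$, and $c_2(u)=c_2(v)$ forces $\{c(u),c(v)\}=\{j,k\}$, a contradiction. So $c$ is constant on $\theta_w$-classes, $w(c,\mathbf 1)\ne0$, and $c\in N$. This proves (4).

We use the notation $C_r,e_r,E_r,p_r,q_r$ of Definition 4, and $U_r=C_0\cup\dots\cup C_{r-1}$.

What is still missing is that $h$, which is induced by the word $w_0$, is induced by a suitable walk of $\Gamma$; the word $w_0$ itself need not be a walk. The next step shows how $h$ knows about $\Gamma$.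

**Step 9: the gauge identity.** The purpose is to show that $h$ transforms like the value of a walk from $p$ to $q$. For $\gamma:V\to G$ and $x\in G^n$ let $x^\gamma$ be given by $(x^\gamma)_i=\gamma_a^{-1}x_i\gamma_b$, where edge $i$ goes from $a$ to $b$. For instance, for consecutive edges $a\to b\to b'$ the product $(\gamma_a^{-1}x_1\gamma_b)(\gamma_b^{-1}x_2\gamma_{b'})=\gamma_a^{-1}x_1x_2\gamma_{b'}$ changes only at its ends. We claim
$$h(x^\gamma)=\gamma_p^{-1}\,h(x)\,\gamma_q .\tag{5}$$

Since $(x^\gamma)^{\gamma'}=x^{\gamma\gamma'}$ (pointwise product), identity (5) for $\gamma$ and for $\gamma'$ implies it for $\gamma\gamma'$. Every $\gamma$ is a product of maps that are trivial outside one vertex, so let $\gamma$ be trivial outside $v$. Let $c$ be $2$ at $v$ and $1$ elsewhere, or constant $1$ if $V=\{v\}$. Then $c\in N$. Let $w=x_{i_1}\cdots x_{i_\ell}$ interpolate $f$ on $\{(c,x),(c,x^\gamma)\}$. View $\gamma$ as a map on $E$ via the $\theta$-classes. The value of $\gamma$ at a symbol is determined by the value of $c$ there, and $c$ is constant on $\theta_w$-classes; hence so is $\gamma$. Thus $\gamma(\tau_{i_r})=\gamma(\sigma_{i_{r+1}})$, and the inner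 factors of $w(x^\gamma)$ cancel:
$$w(x^\gamma)=\gamma(\sigma_{i_1})^{-1}\,w(x)\,\gamma(\tau_{i_\ell}).$$
By (3) and (4), $c(\sigma_{i_1})=c(p)$ and $c(\tau_{i_\ell})=c(q)$, so $\gamma(\sigma_{i_1})=\gamma_p$ and $\gamma(\tau_{i_\ell})=\gamma_q$. As $h(x)=w(x)$ and $h(x^\gamma)=w(x^\gamma)$, this is (5).

**Step 10: factorization along the chain.** The purpose is to reduce to one strong component at a time. For $A\subseteq[n]$ let $x|_A\in G^n$ agree with $x$ on $A$ and be $1$ elsewhere. Let $1\le r\le m$, and let $L$ and $R$ be the sets of edges inside $U_r$ and inside $V\setminus U_r$, so $[n]=L\cup\{e_r\}\cup R$. Here $|I|\ge2$, since $m\ge1$. Let $w$ interpolate on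
$$\{(c_{U_r},x),\ (c_{U_r},x|_L),\ (c_{U_r},x|_R)\}.$$
Since $p\in C_0\subseteq U_r$ and $q\in C_m\subseteq V\setminus U_r$, the outer entries of the values are $1$ and $2$. As in Step 3, $w$ consists of letters from $L$, then $x_{e_r}$ once, then letters from $R$: we have $w=w'x_{e_r}w''$ with $w'$ over $L$ and $w''$ over $R$ (possibly empty, with value $1$). So $h(x)=w'(x)\,x_{e_r}\,w''(x)$, $h(x|_L)=w'(x)$ and $h(x|_R)=w''(x)$, whence
$$h(x)=h(x|_L)\,x_{e_r}\,h(x|_R).\tag{6}$$

Let $R_r$ be the set of edges inside $C_r\cup\dots\cup C_m$. Then $R_0=[n]$, $R_m=E_m$ and $R_{r-1}=E_{r-1}\cup\{e_r\}\cup R_r$. Apply (6) to $x|_{R_{r-1}}$ in place of $x$. Since $L\cap R_{r-1}=E_{r-1}$ and $R\cap R_{r-1}=R_r$, we get $h(x|_{R_{r-1}})=h(x|_{E_{r-1}})\,x_{e_r}\,h(x|_{R_r})$. Starting from $R_0=[n]$ this gives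
$$h(x)=h_0(x)\,x_{e_1}\,h_1(x)\,x_{e_2}\cdots x_{e_m}\,h_m(x),\qquad h_r(x):=h(x|_{E_r}).\tag{7}$$
For $m=0$ it is trivial, since $E_0=[n]$.

The gauge identity localizes: for $\gamma$ trivial outside $C_r$,
$$h_r(x^\gamma)=\gamma_{p_r}^{-1}\,h_r(x)\,\gamma_{q_r}.\tag{8}$$
To see this, compare (7) for $x^\gamma$ with (5). Passing from $x$ to $x^\gamma$ changes only coordinates in $E_r$ and, where they exist, $x_{e_r}$, which becomes $x_{e_r}\gamma_{p_r}$, and $x_{e_{r+1}}$, which becomes $\gamma_{q_r}^{-1}x_{e_{r+1}}$; the factors $h_s$ with $s\ne r$ are unchanged. On the left of $h_r$: if $r\ge1$, then $\gamma_p=1$, and cancelling the common left factor $h_0(x)x_{e_1}\cdots x_{e_r}$ leaves $\gamma_{p_r}h_r(x^\gamma)\cdots=h_r(x)\cdots$; if $r=0$, then $\gamma_p=\gamma_{p_0}$, and (5) directly gives $h_0(x^\gamma)\cdots=\gamma_{p_0}^{-1}h_0(x)\cdots$. On the right, in the same way: if $r<m$, then $\gamma_q=1$, and the factor $\gamma_{q_r}^{-1}$ of the new $x_{e_{r+1}}$ moves to the other side as $\gamma_{q_r}$; if $r=m$, then $\gamma_q=\gamma_{q_m}$ appears on the other side already. This is (8).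

**Step 11: each $h_r$ is the value of a walk.** The purpose is to find, for each $r$, a walk $W_r$ as in Lemma 6 whose value in $G$ is $h_r(x)$ for all $x$.

Let $E_r\ne\emptyset$. For each $u\in C_r$ choose directed walks in $C_r$: $P_u$ from $p_r$ to $u$, and $Q_u$ from $u$ to $p_r$, with $P_{p_r}$ and $Q_{p_r}$ empty. The empty walk has the value $1$. Fix $x$ and apply (8) with $\gamma_u=P_u(x)^{-1}$ for $u\in C_r$ and $\gamma$ trivial elsewhere. As $\gamma_{p_r}=1$,
$$h_r(x)=h_r(x^\gamma)\,P_{q_r}(x).$$
Moreover $h_r(y)=h(y|_{E_r})=v(y)$, where $v$ is $w_0$ with all letters outside $E_r$ deleted (possibly empty). For an edge $i\in E_r$ from $a$ to $b$ we have, using $(P_b(x)Q_b(x))^M=1$,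
$$(x^\gamma)_i=P_a(x)\,x_i\,P_b(x)^{-1}=P_a(x)\,x_i\,Q_b(x)\,\bigl(P_b(x)Q_b(x)\bigr)^{M-1}.$$
The right-hand side is the value at $x$ of a closed directed walk at $p_r$ in $C_r$, and this walk does not depend on $x$. Substituting these closed walks for the letters of $v$ and appending $P_{q_r}$, we get a fixed directed walk $Z_r$ in $C_r$ from $p_r$ to $q_r$ with $h_r(x)=Z_r(x)$ for all $x\in G^n$.

Let $K_r$ be a closed walk at $q_r$ in $C_r$ in which every pair $(k,l)\in E_r^2$ with $\mathrm{head}(k)=\mathrm{tail}(l)$ occurs consecutively; it exists as in Lemma 6. Put $W_r=Z_rK_r^M$. It is a walk from $p_r$ to $q_r$ containing all these pairs, and its value is $Z_r(x)\cdot1=h_r(x)$.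

If $E_r=\emptyset$, then $h_r(x)=h(\mathbf 1)=w_0(\mathbf 1)=1$ and $p_r=q_r$; let $W_r$ be empty.

*End of the upper bound.* Let $w=W_0e_1W_1\cdots e_mW_m$. By (7), $w^{\mathbf G}=h$. By Lemma 6, $w$ uses all letters, is a walk from $p$ to $q$, and $\theta_w=\theta$. By (3) and (4), $w(c,g)=f(c,g)$ for all $c$ and $g$: both sides are $(c(p),h(g),c(q))$ if $c$ is constant on $\theta$-classes, and $0$ otherwise. At points with a coordinate $0$ both vanish. So $f$ is a term operation, and $\deg\mathbf B\le d$. Together with the lower bounds, $\deg\mathbf B(G,I)=\max(3,\deg\mathbf G)<\infty$.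

## 9. Finite semigroups with the same identities

It remains to prove the last assertion of Theorem 3. For this we express finite relatedness by identities alone; a finite semigroup $\mathbf A$ with universe $A$ is fixed.

**Step 12: finite relatedness in terms of minors.** The purpose is to get rid of relations. We claim: *$\mathbf A$ is finitely related if and only if there is $k$ such that for all $n>k$ every $n$-ary operation on $A$ with all minors term operations is a term operation.*

Let $\deg\mathbf A=d<\infty$ and $n>|A|^d$. Among $n$ columns of $d$ points two coincide, say $i$ and $j$. If all minors of $f$ are term operations, $f$ agrees at these points with the term operation $f_{ij}$. So $f$ is $d$-interpolable, hence a term operation, and $k=|A|^d$ works.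

Conversely let $k$ be as stated; we may assume $k\ge1$. We show by induction on the arity $n$ that every $|A|^k$-interpolable $f$ is a term operation. If $n\le k$, then $|A^n|\le|A|^k$, so $f$ is interpolable on $A^n$ and is a term operation. Let $n>k$. A minor $f_{ij}$, as an $(n-1)$-ary operation, is $|A|^k$-interpolable: interpolate $f$ on the corresponding points with $x_j=x_i$, and substitute $x_i$ for $x_j$ in the word. By induction all minors are term operations, and so is $f$ by the choice of $k$. Hence $\deg\mathbf A\le|A|^k$, and Lemma 1 applies.

**Step 13: the condition on minors in terms of identities.** The purpose is to see that the condition in Step 12, for large $n$, is decided by the identities of $\mathbf A$. Let $n>|A|$. For an equivalence $\varepsilon$ on $[n]$ and a term $t$ let $t\lambda_\varepsilon$ arise from $t$ by replacing each $x_r$ by $x_{r'}$, where $r'$ is the least element of the $\varepsilon$-class of $r$. For terms $s,t$,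
$$\mathbf A\models s\lambda_\varepsilon\approx t\lambda_\varepsilon\iff s(a)=t(a)\text{ for all } a\in A^n\text{ constant on }\varepsilon\text{-classes,}\tag{9}$$
because $t\lambda_\varepsilon(a)=t(a')$ with $a'_r=a_{r'}$, and the points $a'$ are exactly those constant on $\varepsilon$-classes. Write $\lambda_{ij}$ for $\lambda_\varepsilon$ when $\varepsilon$ is generated by $(i,j)$.

Call a system $(t_{ij})_{1\le i<j\le n}$ of $n$-ary terms consistent if $\mathbf A\models t_{ij}\lambda_\varepsilon\approx t_{kl}\lambda_\varepsilon$ for all $i<j$ and $k<l$, where $\varepsilon$ is generated by $(i,j)$ and $(k,l)$.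

* If all minors of $f:A^n\to A$ are term operations, choose terms $t_{ij}$ inducing $f_{ij}$ for $i<j$. Then $t_{ij}(a)=f(a)$ whenever $a_i=a_j$. So the system is consistent by (9).
* If $(t_{ij})$ is consistent, put $f(a)=t_{ij}(a)$ whenever $a_i=a_j$. If also $a_k=a_l$, then $a$ is constant on the classes of the equivalence generated by $(i,j)$ and $(k,l)$, so $t_{kl}(a)=t_{ij}(a)$ by (9), and $f$ is well defined. Since $n>|A|$, every $a\in A^n$ has two equal coordinates, so $f$ is defined everywhere. For $i<j$, both $f_{ij}$ and $f_{ji}$ arise from $t_{ij}$ by identifying $x_i$ and $x_j$, so all minors are term operations.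
* In both situations $f(a)=t_{ij}(a)$ whenever $a_i=a_j$, and these points $a$, over all $i<j$, exhaust $A^n$. So, by (9), $f$ is induced by a term $t$ if and only if $\mathbf A\models t\lambda_{ij}\approx t_{ij}\lambda_{ij}$ for all $i<j$.

Therefore, for $n>|A|$, every $n$-ary operation with all minors term operations is a term operation if and only if for every consistent system $(t_{ij})$ there is a term $t$ with $\mathbf A\models t\lambda_{ij}\approx t_{ij}\lambda_{ij}$ for all $i<j$. The right-hand side mentions only identities of $\mathbf A$.

Now let $\mathbf A$ be a finite semigroup that satisfies exactly the same identities as $\mathbf B=\mathbf B(G,I)$. For all $n>\max(|A|,|B|)$ the condition on $n$-ary operations in Step 12 holds for $\mathbf A$ if and only if it holds for $\mathbf B$. Since $\mathbf B$ is finitely related, it holds for $\mathbf B$ for all large $n$, hence for $\mathbf A$ for all large $n$, and by Step 12 $\mathbf A$ is finitely related. This completes the proof of Theorem 3. $\blacksquare$
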